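# Planar graphs whose shortest-path routing tables need many intervals

## A ladder whose rails drift apart and come back

Fix an integer $t\ge 2$ and put $N=t^2-1$, $h=6t$. Take $t^2$ vertical paths, the columns, numbered $c=0,1,\dots,N$. Column $c$ has length $h$ and vertices $(c,z)$ with $0\le z\le h$. Its bottom end is $b_c=(c,0)$ and its top end is $a_c=(c,h)$. For $0\le c<N$ join $a_c$ to $a_{c+1}$ by a path of length $\tau_c$ (together these form the top rail) and $b_c$ to $b_{c+1}$ by a path of length $\beta_c$ (the bottom rail), where
$$(\tau_c,\beta_c)=\begin{cases}(5,1)&\text{if } c\not\equiv t-1 \pmod t,\\(1,4t-3)&\text{if } c\equiv t-1\pmod t.\end{cases}$$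
Call the resulting graph $\Lambda_t$. It is the $2\times t^2$ grid with its edges subdivided, so it is planar with maximum degree $3$.

The columns come in $t$ blocks of $t$ consecutive columns. Write $q(c)=c \bmod t$ for the position of $c$ inside its block, and measure positions along the rails by
$$T(c)=\sum_{c'<c}\tau_{c'},\qquad B(c)=\sum_{c'<c}\beta_{c'},\qquad S(c)=\tfrac12\bigl(T(c)+B(c)\bigr).$$
Inside a block the difference $T-B$ grows by $5-1=4$ per step. From the last column of a block to the first column of the next it changes by $1-(4t-3)=-4(t-1)$, which cancels the growth over the block. Since $T(0)=B(0)=0$,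
$$T(c)-B(c)=4q(c),\qquad T=S+2q,\qquad B=S-2q,\qquad 0\le q\le t-1. \tag{1}$$
So the top rail falls behind the bottom rail in a sawtooth pattern that never exceeds $4(t-1)$.

**Node count.** The columns have $t^2(6t+1)$ vertices. Among $c=0,\dots,N-1$ exactly $t-1$ are $\equiv t-1\pmod t$, namely $t-1,2t-1,\dots,(t-1)t-1$, and the other $t(t-1)$ are not. The rails therefore add $4\cdot t(t-1)+(4t-4)(t-1)$ inner vertices, and
$$n=t^2(6t+1)+4t(t-1)+4(t-1)^2=6t^3+9t^2-12t+4. \tag{2}$$

**Example ($t=2$).** Here $h=12$, the columns are $0,1,2,3$, $(\tau_0,\tau_1,\tau_2)=(5,1,5)$ and $(\beta_0,\beta_1,\beta_2)=(1,5,1)$. So $T=(0,5,6,11)$, $B=(0,1,6,7)$ and $T-B=(0,4,0,4)$. Formula (2) gives $n=64$.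

What is the sawtooth for? Stand at a vertex $(0,z_0)$ inside the left column and walk by a shortest path to a vertex $(c,z)$ inside another column. You must decide whether to start upwards, and use the top rail, or downwards. The top route has length $(h-z_0)+T(c)+(h-z)$, the bottom route $z_0+B(c)+z$, and by (1) the difference is
$$2(h-z_0)+4q(c)-2z .$$
So the first step of the walk reveals one bit about the combination $z-2q(c)$ of the height and the column. If the rails had equal lengths, it would reveal a bit about the height alone. Many such bits, read by few vertices, turn out to force large routing tables.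

## Interval routing schemes and compactness

Let $G=(V,E)$ be a connected undirected graph with $n$ nodes. Each edge $\{u,v\}$ is regarded as two arcs $(u,v)$ and $(v,u)$.

**Definition (cyclic interval).** A cyclic interval of $\{1,\dots,n\}$ is a set of consecutive integers modulo $n$: either $\{a,a+1,\dots,b\}$ with $a\le b$, or $\{a,\dots,n\}\cup\{1,\dots,b\}$ with $a>b$.

For instance $\{6,7,1,2\}$ is a cyclic interval of $\{1,\dots,7\}$, while $\{1,3,4\}$ is a union of two cyclic intervals and not of one.

**Definition ($k$-interval routing scheme).** A $k$-IRS on $G$ consists of

1. a bijective labeling $L:V\to\{1,\dots,n\}$;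
2. for every arc $(u,v)$ a set $I(u,v)\subseteq\{1,\dots,n\}$ that is a union of at most $k$ cyclic intervals, such that for every node $u$ the sets $I(u,v)$, over the neighbors $v$ of $u$, are pairwise disjoint with union $\{1,\dots,n\}\setminus\{L(u)\}$.

A message for destination $y$ at a node $u\ne y$ is sent along the unique arc $(u,v)$ with $L(y)\in I(u,v)$. The scheme is a shortest path scheme if, for every pair of distinct nodes $x,y$, the route produced from $x$ to $y$ is a shortest path of $G$.

**Definition (compactness).** $\mathrm{IRS}(G)$ is the smallest $k$ such that $G$ has a shortest path $k$-IRS.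

The labeling is ours to choose, and so is the choice among several shortest paths. A lower bound must defeat all choices.

**Trees.** Root the tree and label the nodes in preorder. If $u$ has label $\ell$ and its subtree has $s$ nodes, the subtree has labels $\ell,\dots,\ell+s-1$. The subtree of each child is an interval, and everything outside the subtree of $u$ is the complement of an interval, hence a cyclic interval. So every tree on at least two nodes has compactness $1$.

**Cycles.** Label $1,\dots,n$ around the cycle. Each node sends the next $\lfloor n/2\rfloor$ labels clockwise and the remaining ones counterclockwise. Both sets are cyclic intervals and the routes are shortest, so the compactness is $1$.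

**The upper bound $n/2$ for all graphs.** Suppose $n\ge2$. Take any labeling, and for each ordered pair $(u,y)$ with $u\neq y$ choose the first arc of some shortest $u$–$y$ path. Let $I(u,v)$ collect the labels of those $y$ for which the arc $(u,v)$ was chosen. Following chosen arcs lowers the distance to $y$ by $1$ at each step, so the routes are shortest paths. Each $I(u,v)$ misses $L(u)$, so it is a proper subset of the cycle $1,\dots,n$, and its maximal runs are separated by non-members. The number of runs is at most the number of members and at most the number of non-members, hence at most $\lfloor n/2\rfloor$. Therefore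
$$\mathrm{IRS}(G)\le \lfloor n/2\rfloor . \tag{3}$$

For planar graphs, Gavoille and Pérennès showed that for every sufficiently large $n$ there is an $n$-node planar graph of compactness at least $\sqrt n/2.6$. Conjecture 2 (in the source given as "Theoretical Computer Science", https://fmfi-uk.hq.sk/Informatika/Uvod%20Do%20Distribuovanych%20Algoritmov/clanky/Gav00.pdf) says that this is the right order: every $n$-node planar graph has compactness $O(\sqrt n)$. The question is whether there is an absolute constant $C$ with $\mathrm{IRS}(G)\le C\sqrt n$ for every connected $n$-node planar graph $G$. There is none, and the ladder already shows it.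

**Theorem 1.** For every $t\ge 2$ the graph $\Lambda_t$ is planar, has maximum degree $3$, is a subdivision of the $2\times t^2$ grid, has $n=6t^3+9t^2-12t+4$ nodes, and satisfies $\mathrm{IRS}(\Lambda_t)\ge (t^2-2)/10$. Hence for every $C$, $\mathrm{IRS}(\Lambda_t)>C\sqrt n$ for all large $t$.

**Remark (treewidth).** $\Lambda_t$ has treewidth $2$. The bags $\{a_c,b_c,a_{c+1}\}$ and $\{b_c,a_{c+1},b_{c+1}\}$, taken alternately along a path, form a tree decomposition of the unsubdivided ladder with bags of size $3$. If an edge $uv$ is replaced by a path $u,w_1,\dots,w_s,v$, attach to a bag containing $u,v$ the chain of bags $\{u,w_1,v\},\{w_1,w_2,v\},\dots,\{w_{s-1},w_s,v\}$. A graph containing a cycle has treewidth at least $2$.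

Later a second construction gives a bound within a factor $\log^3 n$ of (3), up to a constant. Both rest on the same counting lemma.

## Counting changes around the circle of labels

How can one argue about all labelings at once? List some destinations in the cyclic order of their labels. If neighbors in this list are always treated differently by some arc, then the sets $I$ of these arcs must switch on and off many times in total.

**Lemma 1.** Let $(u_1,v_1),\dots,(u_m,v_m)$ be arcs of $G$. Let $Y$ be a set of $P\ge 2$ nodes, none equal to any $u_i$. Suppose that for every $i$ and every $x\in Y$, either all shortest $u_i$–$x$ paths start with $(u_i,v_i)$ (put $\varepsilon_i(x)=0$), or none does (put $\varepsilon_i(x)=1$). If the vectors $(\varepsilon_i(x))_i$ and $(\varepsilon_i(x'))_i$ differ in at least $D$ places for all $x\ne x'$ in $Y$, then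
$$\mathrm{IRS}(G)\ge \frac{PD}{2m}.$$

*Proof.* Take a shortest path scheme with at most $q$ cyclic intervals per arc. If $\varepsilon_i(x)=0$, the route from $u_i$ to $x$ must start with $(u_i,v_i)$, so $L(x)\in I(u_i,v_i)$. If $\varepsilon_i(x)=1$, it must not, so $L(x)\notin I(u_i,v_i)$. Thus the bits are forced and record membership exactly.

List $Y$ cyclically by label. There are $P$ cyclically consecutive pairs (for $P=2$ the same pair is counted in both directions), and each differs in at least $D$ of the $m$ bits. That is at least $PD$ changes in total, so for some $i$ the cyclic sequence of the bits $\varepsilon_i$ along $Y$ has at least $PD/m$ changes.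

Walk once around the whole cycle $1,\dots,n$ and record membership in $I(u_i,v_i)$. Each change happens at an end of one of the at most $q$ intervals, and each interval has two ends, so there are at most $2q$ changes. Passing to the labels of $Y$ cannot increase the number of changes: if two consecutive labels of $Y$ have different membership, then there is a change on the stretch of the circle between them, and these stretches do not overlap. Hence $2q\ge PD/m$. $\square$

The hypothesis "all or none" is needed because a scheme may choose among shortest paths. In an application we must always exclude ties.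

## What ladders with equal rails can give

The natural first attempt is a ladder without drift. Take columns $0,\dots,M$ of length $h$ and rails with $\tau_c=\beta_c\ge1$. As targets take all $(c,z)$ with $c$ in a set of $C'$ columns strictly between $0$ and $M$ and $z$ in a set of $h'$ heights strictly between $0$ and $h$. As arcs take vertical arcs at inner vertices of the two end columns, and arcs along the rails at the vertices $a_c,b_c$, under the all-or-none hypothesis of Lemma 1.

No shortest path to such a target $(c,z)$ traverses a full column. Suppose the last full column traversed is $c_1$; then $c_1\ne c$, because the target lies inside column $c$. If $c_1$ is traversed downwards, the path then follows the bottom rail over some distance $d$ and goes up, for a length $h+d+z$ counted from $a_{c_1}$. The way along the top rail has length $d+h-z$, which is smaller since $z>0$. Upwards is symmetric, using $h-z>0$.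

So from $(0,z_0)$ the top route minus the bottom route is $2(h-z_0-z)$, which depends on the height only. The bit of an end-column arc is a threshold test on $z$, and by symmetry this holds at both ends. The bit of a rail arc is a threshold test on the column number $c$.

Here is where the attempt stops. Two targets in the same column at consecutive occupied heights are told apart only by end-column arcs, and one threshold separates at most one consecutive pair of heights. So distance $D$ needs at least $D(h'-1)$ end-column arcs. In the same way, two targets at the same height in consecutive occupied columns force at least $D(C'-1)$ rail arcs. Hence $m\ge D(C'+h'-2)$. If $C',h'\ge 2$, then $C'+h'-2\ge\frac12(C'+h')$, and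
$$\frac{PD}{2m}\le\frac{C'h'}{2(C'+h'-2)}\le\frac{C'h'}{C'+h'}\le\tfrac12\sqrt{C'h'}\le\tfrac12\sqrt n .$$
If one of $C',h'$ is $1$ and the other is $s\ge2$, the quotient is at most $\frac{s}{2(s-1)}\le1\le\frac12\sqrt n$, since $n\ge4$. So this use of Lemma 1 never gives more than $\frac12\sqrt n$.

The cost lies in reading heights and columns separately: every column boundary needs its own arcs. The drift of $\Lambda_t$ removes this cost. The left end column will read $y-q(c)$ and the right end column $y+q(c)$, where $y$ is half the height. Together they give both the height and the position inside the block. Only the number of the block still has to be read by rail arcs, and there are only $t$ blocks. So about $t^3$ targets will be told apart by about $5t$ arcs.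

## Reading $y-q$ and $y+q$: proof of Theorem 1

The targets are all
$$w=(c,2y),\qquad 1\le c\le N-1,\qquad t\le y\le 2t-1 .$$
With $z=2y$ we have $z\ge 2t$ and $h-z\ge 6t-(4t-2)=2t+2$. So both $z$ and $h-z$ exceed $2(t-1)$.

**Step 1: no shortest path climbs a column on the way.** Routes that change rails in the middle must be excluded, because then only two candidate routes remain.

**Lemma 2.** No shortest path in $\Lambda_t$ ending at a target $w=(c,z)$ contains a full column.

*Proof.* Suppose such a path $R$ contains full columns, and let $c_1$ be the last one traversed. Then $c_1\ne c$, since otherwise $w$, which is inside column $c$, would be passed before the end of $R$.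

Assume first that $c_1$ is traversed from $a_{c_1}$ to $b_{c_1}$. The inner vertices of a column have degree $2$, so afterwards $R$ cannot enter a column other than $c$, as it would have to traverse it fully. Hence from $b_{c_1}$ it follows the bottom rail in one direction straight to $b_c$ and then goes up to $w$. By (1), $|B(c)-B(c_1)|\ge|S(c)-S(c_1)|-2|q(c)-q(c_1)|$, so the part of $R$ from $a_{c_1}$ on has length
$$h+|B(c)-B(c_1)|+z\ \ge\ h+|S(c)-S(c_1)|-2(t-1)+z .$$
Going instead along the top rail from $a_{c_1}$ to $a_c$ and then down to $w$ costs
$$|T(c)-T(c_1)|+(h-z)\ \le\ |S(c)-S(c_1)|+2(t-1)+h-z .$$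
This is strictly smaller because $2z>4(t-1)$. That contradicts the fact that every part of a shortest path is shortest.

If $c_1$ is traversed upwards, the part of $R$ from $b_{c_1}$ on has length $h+|T(c)-T(c_1)|+(h-z)\ge h+|S(c)-S(c_1)|-2(t-1)+h-z$. The way along the bottom rail costs at most $|S(c)-S(c_1)|+2(t-1)+z$, which is strictly smaller because $2(h-z)>4(t-1)$. $\square$

Consequently a shortest path to a target that has reached a rail stays on that rail, going in one direction, until it enters the target's column.

**Step 2: the left column reads $y-q$.** Take the sources $(0,z_0)$ with $h-z_0\in\{3,5,\dots,4t-3\}$, which are $2t-2$ inner vertices of column $0$, and from each the arc upwards. By Step 1 a shortest path to $(c,z)$ is either the one via $a_0,a_c$, of length $(h-z_0)+T(c)+(h-z)$, or the one via $b_0,b_c$, of length $z_0+B(c)+z$. With $z=2y$ and (1), the first length minus the second is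
$$2(h-z_0)+4q(c)-4y .$$
Since $h-z_0$ is odd, this is $\equiv2\pmod 4$ and never $0$, so there are no ties. All shortest paths start upwards if $y-q(c)>(h-z_0)/2$; otherwise none does. The thresholds $(h-z_0)/2$ are $\tfrac32,\tfrac52,\dots,2t-\tfrac32$. The integer $y-q(c)$ lies in $[1,2t-1]$, and there is a threshold between any two consecutive integers of this range. So these bits determine $y-q(c)$.

**Step 3: the right column reads $y+q$.** Take the sources $(N,z_0)$ with the same values of $z_0$, and the arc upwards. Along the rails the distances to column $c$ are now $T(N)-T(c)$ and $B(N)-B(c)$, and $q(N)=(t^2-1)\bmod t=t-1$. So the top length minus the bottom length is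
$$2(h-z_0)-4y+4\bigl(t-1-q(c)\bigr)\ne0 ,$$
again $\equiv 2\pmod 4$. All shortest paths start upwards if $y+q(c)>(h-z_0)/2+t-1$; otherwise none does. The thresholds are $t+\tfrac12,\dots,3t-\tfrac52$, and $y+q(c)\in[t,3t-2]$, so these bits determine $y+q(c)$.

**Step 4: rail arcs read the block.** Take the sources $a_{jt-1}$, $1\le j\le t-1$, with the arc to the right along the top rail. Let $(c,z)$ be a target. If $c\ge jt$, a shortest path cannot go down column $jt-1$, since it would traverse it fully. It cannot go left either, since by Step 1 it would keep going left on the top rail and never reach column $c$. So all shortest paths start with our arc. If $c\le jt-1$, a path starting to the right would stay on the top rail and move away from column $c$, so none starts with our arc. Thus the bit says whether $c\ge jt$, and these bits determine the block $\lfloor c/t\rfloor$.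

**Step 5: count.** The bits determine $y-q$ and $y+q$, hence $y$ and $q(c)$. With the block they give $c=t\lfloor c/t\rfloor+q(c)$. So different targets have different bit vectors, and $D=1$ is allowed in Lemma 1. No source is a target: the sources of Steps 2 and 3 lie in columns $0$ and $N$, and those of Step 4 are column ends. The number of arcs is $m=2(2t-2)+(t-1)=5(t-1)$, and the number of targets is $P=t(N-1)=t(t^2-2)\ge2$. Lemma 1 gives
$$\mathrm{IRS}(\Lambda_t)\ge\frac{t(t^2-2)}{10(t-1)}\ge\frac{t^2-2}{10}.$$

**Step 6: compare with $\sqrt n$.** By (2), $n\le 6t^3+9t^2\le 15t^3$. Also $t^2-2\ge t^2/2$, so $\mathrm{IRS}(\Lambda_t)\ge t^2/20\ge \frac1{20}(n/15)^{2/3}$. Thus the compactness is $\Omega(n^{2/3})$. It exceeds $C\sqrt n$ as soon as $t^2/20>C\sqrt{15}\,t^{3/2}$, that is, for $t>6000\,C^2$. This proves Theorem 1, and the conjecture is false. $\blacksquare$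

**Check for $t=2$.** The targets are $(1,4),(1,6),(2,4),(2,6)$, with $(y-q,\,y+q)=(1,3),(2,4),(2,2),(3,3)$. The left thresholds are $\frac32,\frac52$, the right ones $\frac52,\frac72$, and the block arc tests $c\ge2$. For one entry by hand: from $(0,9)$ to $(1,6)$ the top route has length $3+5+6=14$ and the bottom route $9+1+6=16$; the difference $-2$ agrees with $2\cdot3+4\cdot1-4\cdot3$.

## Asking for arbitrary bits

In the ladder $D=1$: two targets may differ in a single bit out of $5(t-1)$. Lemma 1 gives $PD/(2m)$, so if any two bit vectors differed in a constant fraction of the places, the bound would be a constant times $P$. Random vectors of length proportional to $\log P$ have this property. So we ask for a planar graph, with not many more than $P$ nodes, that realizes any prescribed bits.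

**Theorem 2 (universality).** Let $k,H\ge1$, $P=2^H$, and let $\varepsilon\in\{0,1\}^{k\times P}$ be arbitrary. There is a connected planar graph with at most $35k^2PH$ nodes, containing nodes $u_1,\dots,u_k$ of degree $2$, a fixed neighbor $p_i^+$ of each $u_i$, and distinct further nodes $x_\sigma$ ($\sigma\in\{0,1\}^H$), such that for all $i,\sigma$: if $\varepsilon_i(\sigma)=0$, every shortest $u_i$–$x_\sigma$ path starts with the arc $(u_i,p_i^+)$; if $\varepsilon_i(\sigma)=1$, none does.

**Theorem 3.** Let $f(n)$ be the maximum of $\mathrm{IRS}(G)$ over connected planar $n$-node graphs. For all $n\ge 2$,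
$$\frac{n}{645120\,(\log_2 n)^3}\ \le\ f(n)\ \le\ \frac n2 .$$

**Convention (weights).** We build graphs with positive integer edge weights. Replacing each edge of weight $w$ by a path of $w$ edges gives an unweighted graph and keeps planarity. The new vertices have degree $2$, so a path between original vertices runs through whole replaced edges; hence distances and shortest paths between the original vertices are preserved. The new graph has as many edges as the total weight, so if it is connected it has at most (total weight) $+1$ nodes.

The plan for Theorem 2 is this. Near each target $x_\sigma$ there will be $k$ entry points $c_\sigma(1),\dots,c_\sigma(k)$, one for each source. Source $i$ should strictly prefer to arrive through $c_\sigma(i)$. Then one short edge behind $c_\sigma(i)$, whose length depends on $\varepsilon_i(\sigma)$, can influence the decision of source $i$ and of no other source. All this must be done in the plane, for all $2^H$ targets, with shared edges. Two observations show what the weights must achieve.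

**Tracks to the same target must not meet.** Suppose that for two starting points $p_i,p_{i'}$ and two entry points we have $d(p_i,c(i))<d(p_i,c(i'))$ and $d(p_{i'},c(i'))<d(p_{i'},c(i))$. Then no vertex $v$ lies both on a shortest $p_i$–$c(i)$ path and on a shortest $p_{i'}$–$c(i')$ path. Indeed, from the first, $d(p_i,v)+d(v,c(i))<d(p_i,c(i'))\le d(p_i,v)+d(v,c(i'))$, so $d(v,c(i))<d(v,c(i'))$, and the second gives the opposite inequality.

**A uniform grid is blind.** Suppose the sources enter a grid with $k$ rows at the left ends of its rows, everything else hangs below the bottom row, all vertical edges have weight $V$ and all horizontal edges weight $1$. Inside the grid, the distance from the left end of row $i$ to the bottom vertex of column $j$ is $(k-i)V+(j-1)$. Any path from there to a point $y$ outside the grid first leaves the grid from some bottom vertex. So $d(i,y)=(k-i)V+\min_j\bigl[(j-1)+d(\text{bottom vertex }j,\,y)\bigr]$, and $d(i,y)-d(i',y)=(i'-i)V$ does not depend on $y$. All sources rank the points beyond the grid in the same way, and no source has a preference of its own.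

So the horizontal weights must depend on the row. In the next construction the track of source $i$ runs along row $i$ and then straight down. To stop other sources from following it, a lower row is made more expensive than a higher one at chosen steps.

## A binary tree of grids

Let $P=2^H$ and $V_h=2^{H-h+1}$ for $0\le h\le H$. So $V_H=2$, $V_h=2V_{h+1}$, and $V_h\ge4$ for $h<H$. Write $[k]=\{1,\dots,k\}$ and
$$\mathrm{col}(b,i)=bk+k+1-i\qquad(b\in\{0,1\},\ i\in[k]),$$
which numbers $1,\dots,2k$ in the order $(0,k),\dots,(0,1),(1,k),\dots,(1,1)$. The weighted graph $U$ has three kinds of parts.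

**Gadgets.** For each binary string $\sigma$ of length $h<H$ there is a grid with vertices $g_\sigma(r,j)$, $1\le r\le k$ (rows), $1\le j\le 2k$ (columns). A vertical edge $g_\sigma(r,j)g_\sigma(r+1,j)$ has weight $V_h$. A horizontal edge $g_\sigma(r,j)g_\sigma(r,j+1)$ has weight $w_r(j)$, where $w_r(k)=1$. For $j\ne k$ there are unique $b$ and $1\le s\le k-1$ with $j=\mathrm{col}(b,s+1)$ and $j+1=\mathrm{col}(b,s)$; we call this a step of index $s$ and put
$$w_r(j)=\begin{cases}1&\text{if } r\le s,\\ 1+V_h&\text{if } r\ge s+1.\end{cases}$$
The entrances of the gadget are $c_\sigma(r)=g_\sigma(r,1)$.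

**Connectors.** For $|\sigma|=h<H$, $b\in\{0,1\}$, $r\in[k]$ there is an edge from the exit $g_\sigma(k,\mathrm{col}(b,r))$ to $c_{\sigma b}(r)$ of weight $\rho_{h+1}(r)=r(1+V_{h+1})$.

**Leaves.** For $|\sigma|=H$ there are vertices $c_\sigma(1),\dots,c_\sigma(k)$ and $a_\sigma$, with links $c_\sigma(r)a_\sigma$ of weight $2k$.

Put $p_r=c_\emptyset(r)$. The track of source $i$ towards child $b$ runs along row $i$ to column $\mathrm{col}(b,i)$, then down to the bottom row, then through the connector. For a fixed $b$ these $k$ tracks are disjoint, as the first observation requires: if $i'<i$, then row $i'$ is higher and $\mathrm{col}(b,i')>\mathrm{col}(b,i)$, so the track of $i'$ passes above and to the right of the track of $i$. Tracks towards different children do cross. The track of $i'$ towards child $1$ meets the track of $i$ towards child $0$ at $g_\sigma(i',\mathrm{col}(0,i))$ whenever $i'\ge i$.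

**Example ($k=2$, $H=1$).** Then $V_0=4$, $V_1=2$, and there is one gadget, with columns in the order $(0,2),(0,1),(1,2),(1,1)$. The horizontal weights are $1,1,1$ in row $1$ and $5,1,5$ in row $2$. Vertical edges have weight $4$, the connectors have weights $\rho_1(1)=3$ and $\rho_1(2)=6$, and links have weight $4$.

**Lemma 3.** $U$ can be drawn in a closed disc with all $p_i$ and all $a_\sigma$ on the boundary circle.

*Proof.* Let $U_\sigma$ be the part of $U$ formed by all gadgets and leaves at $\sigma$ and its descendants and all connectors between them. We prove by induction from the leaves upwards that $U_\sigma$ can be drawn in a closed disc with $c_\sigma(1),\dots,c_\sigma(k)$ on the boundary in this counterclockwise order and all its vertices $a_\omega$ on the boundary arc running counterclockwise from $c_\sigma(k)$ to $c_\sigma(1)$. The case $\sigma=\emptyset$ is the lemma.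

If $|\sigma|=H$, then $U_\sigma$ is a star with center $a_\sigma$. Put all its vertices on the circle in the required order and draw the links as chords from $a_\sigma$.

If $|\sigma|<H$, take a large rectangle as the disc. Draw the grid as a smaller rectangle in its upper part, with row $1$ on top, columns from left to right, and column $1$ on the left side of the large rectangle. Below it place two rectangles side by side, for $U_{\sigma0}$ on the left and $U_{\sigma1}$ on the right, with their bottom sides on the bottom side of the large rectangle. In each of them use the drawing given by induction, moved by an orientation-preserving homeomorphism so that the entrances $c_{\sigma b}(r)$ are on its top side and the $a_\omega$ on its bottom side. Counterclockwise order on a top side is from right to left, so from left to right one sees $c_{\sigma b}(k),\dots,c_{\sigma b}(1)$. From left to right the bottom row of the grid shows the exits for $(0,k),\dots,(0,1),(1,k),\dots,(1,1)$, which is the same order. So the connectors can be drawn without crossings in the strip between. On the boundary of the large rectangle, going counterclockwise, one passes down the left side through $c_\sigma(1),\dots,c_\sigma(k)$,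 then along the bottom side through all the $a_\omega$, then back up the right side and along the top. This is the required order. $\square$

## A potential for each source

To control all paths from $p_i$ at once we use a function whose change along each edge is at most the weight of the edge. Differences of such a function bound distances from below.

**Definition ($\Phi_i$).** Fix $i\in[k]$. Define $\Phi=\Phi_i$ on $V(U)$ and numbers $f_\sigma$, starting from $f_\emptyset=0$, by the following rules.

* For $|\sigma|=h<H$: $\Phi(g_\sigma(r,j))=f_\sigma+|r-i|V_h+W_{\min(r,i)}(j)$, where $W_m(j)=\sum_{j'<j}w_m(j')$ with the weights of that gadget; and $f_{\sigma b}=\Phi\bigl(g_\sigma(k,\mathrm{col}(b,i))\bigr)+\rho_{h+1}(i)$.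
* For $|\sigma|=H$: $\Phi(c_\sigma(r))=f_\sigma+2|r-i|$ and $\Phi(a_\sigma)=f_\sigma+2k$.

Since $W_m(1)=0$ and $V_H=2$, in all cases
$$\Phi(c_\sigma(r))=f_\sigma+|r-i|\,V_{|\sigma|}. \tag{4}$$
In words: source $i$ sees the entrance $r$ as worse than its own entrance by $|r-i|V_{|\sigma|}$, and this margin halves from level to level. This is why $V_h$ doubles towards the root.

**Example continued ($k=2$, $H=1$).** The values of $\Phi_1$ and $\Phi_2$ on the gadget are (rows $r=1,2$, columns $j=1,\dots,4$)
$$\Phi_1:\ \begin{pmatrix}0&1&2&3\\4&5&6&7\end{pmatrix},\qquad \Phi_2:\ \begin{pmatrix}4&5&6&7\\0&5&6&11\end{pmatrix}.$$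
For source $1$: $f_0=5+3=8$, and reaching $c_0(2)$ from its exit gives $4+6=10=f_0+2$; $f_1=7+3=10$, and for $c_1(2)$ one gets $6+6=12=f_1+2$. For source $2$: $f_0=0+6=6$, and $c_0(1)$ gets $5+3=8=f_0+2$; $f_1=6+6=12$, and $c_1(1)$ gets $11+3=14=f_1+2$. In each case the other source's entrance is worse by $V_1=2$, as (4) says. The vertical edges in $\Phi_2$ have differences $4,0,0,-4$, all within the weight $4$.

**Lemma 4.** $|\Phi(x)-\Phi(y)|\le w(xy)$ for every edge $xy$ of $U$.

*Proof.* There are four kinds of edges.

**Horizontal edges.** The difference across $g_\sigma(r,j)g_\sigma(r,j+1)$ is $w_{\min(r,i)}(j)$. This is at most $w_r(j)$, because $w_r(j)$ is nondecreasing in $r$.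

**Vertical edges.** If $r\ge i$, then $\min(r,i)=\min(r+1,i)=i$ and $\Phi(g_\sigma(r+1,j))-\Phi(g_\sigma(r,j))=V_h$. If $r<i$, then
$$\Phi(g_\sigma(r,j))-\Phi(g_\sigma(r+1,j))=V_h-\bigl(W_{r+1}(j)-W_r(j)\bigr).$$
The number $w_{r+1}(j')-w_r(j')$ is nonzero exactly when $r\le s$ and $r+1\ge s+1$ for the index $s$ of the step, that is, when $s=r$. So it equals $V_h$ for $j'=\mathrm{col}(0,r+1)$ and $j'=\mathrm{col}(1,r+1)$, and is $0$ otherwise. Hence $W_{r+1}(j)-W_r(j)\in\{0,V_h,2V_h\}$, and the difference lies in $\{V_h,0,-V_h\}$.

**Connectors.** This step shows how the margin passes to the next level. Let $|\sigma|=h$, $x=g_\sigma(k,\mathrm{col}(b,r))$, $y=c_{\sigma b}(r)$, $V'=V_{h+1}$ (so $V_h=2V'$), and $F=\Phi\bigl(g_\sigma(k,\mathrm{col}(b,i))\bigr)$. Since $\min(k,i)=i$,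
$$\Phi(x)-F=W_i(\mathrm{col}(b,r))-W_i(\mathrm{col}(b,i)).$$
By (4) and the definition of $f_{\sigma b}$, $\Phi(y)=F+i(1+V')+|r-i|V'$.

* If $r\ge i$, column $\mathrm{col}(b,r)$ lies $r-i$ steps to the left of $\mathrm{col}(b,i)$. These steps have indices $s$ with $i\le s\le r-1$, so they have weight $1$ in row $i$. Thus $\Phi(x)=F-(r-i)$ and
$$\Phi(y)-\Phi(x)=i(1+V')+(r-i)V'+(r-i)=r(1+V')=\rho_{h+1}(r).$$
* If $r<i$, column $\mathrm{col}(b,r)$ lies $i-r$ steps to the right. These steps have indices $s$ with $r\le s\le i-1$, so they have weight $1+V_h=1+2V'$ in row $i$. Thus $\Phi(x)=F+(i-r)(1+2V')$ and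
$$\Phi(y)-\Phi(x)=i(1+V')+(i-r)V'-(i-r)(1+2V')=i(1+V')-(i-r)(1+V')=r(1+V')=\rho_{h+1}(r).$$

So at the exits, apart from the unit costs, the wrong exits to the right are worse by $2V'$ per step and those to the left by $0$; the connector lengths, linear in $r$, turn this lopsided margin into $V'$ per step on both sides.

**Links.** $\Phi(a_\sigma)-\Phi(c_\sigma(r))=2k-2|r-i|\in[2,2k]$, since $|r-i|\le k-1$. $\square$

**Lemma 5.** $\Phi_i(p_i)=0$, and for every $\sigma\in\{0,1\}^H$ there is a path from $p_i$ to $a_\sigma$ of length $\Phi_i(a_\sigma)$ whose only link is its last edge $c_\sigma(i)a_\sigma$.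

*Proof.* By (4), $\Phi_i(p_i)=f_\emptyset=0$. Follow the track of source $i$ through the gadgets of the proper prefixes $\omega$ of $\sigma$. In the gadget of $\omega$, with $|\omega|=h$ and next bit $b$, go from $g_\omega(i,1)$ along row $i$ to column $\mathrm{col}(b,i)$, then down to row $k$, then take the connector to $c_{\omega b}(i)$. The length is
$$W_i(\mathrm{col}(b,i))+(k-i)V_h+\rho_{h+1}(i)=f_{\omega b}-f_\omega ,$$
by the definition of $f_{\omega b}$. Adding up, we reach $c_\sigma(i)$ after length $f_\sigma$, and the link adds $2k$. $\square$

## Two copies glued along the equator: proof of Theorem 2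

Each $u_i$ has to choose between two sides, so we give it two copies of $U$ and let the link lengths decide.

**Step 1: the graph.** Take two copies $U^+,U^-$ of $U$. In $U^+$ give the link $c_\sigma(r)a_\sigma$ weight $2k+\varepsilon_r(\sigma)$, and in $U^-$ give it weight $2k+1-\varepsilon_r(\sigma)$. Add vertices $u_i$ joined to $p_i^+$ and $p_i^-$, and vertices $x_\sigma$ joined to $a_\sigma^+$ and $a_\sigma^-$, all by edges of weight $1$. The graph is connected and each $u_i$ has degree $2$.

**Step 2: planarity.** Draw $U$ in a disc as in Lemma 3. Enlarge the disc by a collar, and draw from each $p_i$ and each $a_\sigma$ a radial segment to the new boundary circle. Put this drawing on the northern hemisphere of a sphere, with the circle as equator, and its mirror image on the southern hemisphere. The end points of the segments match on the equator, and there we place the vertices $u_i$ and $x_\sigma$. This draws our graph on the sphere without crossings, so it is planar.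

**Step 3: an upper bound for the distance.** Fix $i,\sigma$, let $\Phi=\Phi_i$, and write $\varepsilon_r^+=\varepsilon_r(\sigma)$, $\varepsilon_r^-=1-\varepsilon_r(\sigma)$, so that the link $c^\kappa_\sigma(r)a^\kappa_\sigma$ has weight $2k+\varepsilon_r^\kappa$ for $\kappa\in\{+,-\}$. Exactly one side $\kappa$ has $\varepsilon_i^\kappa=0$. There the path of Lemma 5 has unchanged length, because its only link keeps weight $2k$. Adding the edges at $u_i$ and $x_\sigma$,
$$d(u_i,x_\sigma)\le 2+\Phi(a_\sigma). \tag{5}$$

**Step 4: a lower bound that records every deviation.** Let $R$ be a shortest $u_i$–$x_\sigma$ path. Its second vertex is $p_i^\tau$ for some sign $\tau$, and its penultimate vertex is $a_\sigma^\kappa$ for some sign $\kappa$. Apart from $x_\sigma$, the neighbors of $a_\sigma^\kappa$ are the $c_\sigma^\kappa(r)$, so the vertex before it is $c_\sigma^\kappa(r)$ for some $r$. Let $R'$ be the part of $R$ from $p_i^\tau$ to $c_\sigma^\kappa(r)$. It avoids $u_i$ and $x_\sigma$.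

Extend $\Phi$ by $\Phi(v^\pm)=\Phi(v)$, $\Phi(u_s)=\Phi(p_s)$, $\Phi(x_\omega)=\Phi(a_\omega)$. By Lemma 4, and since link weights only increased, the change of $\Phi$ along each edge is at most its weight; along the edges at the vertices $u_s$ and $x_\omega$ the change is $0$. As $\Phi(p_i)=0$, the length of $R'$ is at least $\Phi(c_\sigma(r))$. If $\tau\ne\kappa$, then $R'$ goes from one copy to the other, so it passes through some $u_s$ or $x_\omega$ and uses two edges of weight $1$ along which $\Phi$ does not change. Then its length is at least $\Phi(c_\sigma(r))+2$.

Write $[\tau\ne\kappa]$ for $1$ if $\tau\neq\kappa$ and $0$ otherwise. The rest of $R$ consists of the first edge, the link of weight $2k+\varepsilon_r^\kappa$, and the last edge. Since $\Phi(c_\sigma(r))+2k=\Phi(a_\sigma)+2|r-i|$,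
$$\mathrm{length}(R)\ \ge\ 2+\Phi(a_\sigma)+2|r-i|+2[\tau\ne\kappa]+\varepsilon_r^\kappa. \tag{6}$$

**Step 5: conclusion on the first arc.** Comparing (6) with (5), all three nonnegative extra terms vanish: $r=i$, $\tau=\kappa$, and $\varepsilon_i^\tau=0$. So if $\varepsilon_i(\sigma)=0$ then $\tau=+$, and every shortest path starts with $(u_i,p_i^+)$. If $\varepsilon_i(\sigma)=1$ then $\tau=-$, and every shortest path starts with $(u_i,p_i^-)$. The edges at $u_i$ have weight $1$, so these are arcs of the subdivided graph as well.

**Step 6: size.** In a gadget of level $h$ the vertical edges have total weight $2k(k-1)V_h$, and the horizontal ones at most $k(2k-1)(1+V_h)$. The outgoing connectors have total weight $2\sum_{r=1}^k r(1+V_{h+1})=k(k+1)(1+\frac12V_h)$. Using $V_h\ge4$, that is $1\le\frac14V_h$, and $k+1\le 2k$,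
$$2k(k-1)V_h+k(2k-1)(1+V_h)+k(k+1)(1+\tfrac12V_h)\le 2k^2V_h+2.5k^2V_h+1.5k^2V_h=6k^2V_h .$$
There are $2^h$ gadgets of level $h$ and $2^hV_h=2P$, so each level contributes at most $12k^2P$. The $H$ levels in both copies contribute at most $24k^2PH$. The two links belonging to a pair $(r,\sigma)$ have total weight $4k+1$, so the links contribute $kP(4k+1)\le5k^2P$. The edges at the $u_i$ and $x_\sigma$ contribute $2k+2P\le k^2P+2k^2P=3k^2P$, as $P\ge2$. The total weight is at most $24k^2PH+8k^2P\le32k^2PH$, so after subdivision there are at most $32k^2PH+1\le35k^2PH$ nodes. $\blacksquare$

## Random words: proof of Theorem 3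

The upper bound is (3). For the lower bound we feed words that are pairwise far apart into Theorem 2.

**Step 1: the words.** Let $H\ge1$, $P=2^H$, $k=12H$. Choose $P$ independent uniform words in $\{0,1\}^k$. The distance between two given words, that is, the number of places where they differ, is a sum of $k$ independent fair bits. Hoeffding's inequality says that such a sum falls below its mean $k/2$ by at least $sk$ with probability at most $e^{-2s^2k}$. With $s=\frac14$, the distance is less than $k/4$ with probability at most $e^{-k/8}=e^{-1.5H}$. There are fewer than $\frac12 4^H$ pairs, so the expected number of pairs at distance less than $k/4$ is at most $\frac12 4^He^{-1.5H}<1$, because $\ln4<1.5$. So some choice has all pairwise distances at least $k/4$.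

**Step 2: the graphs.** Use these words as the columns of $\varepsilon$ in Theorem 2. Apply Lemma 1 to the arcs $(u_i,p_i^+)$ and the set $Y$ of all $x_\sigma$, with $m=k$ and $D\ge k/4$. The compactness is at least
$$\frac{P\cdot k/4}{2k}=\frac P8=\frac{2^H}8,$$
and the number of nodes is at most $35\cdot144H^2\cdot PH=5040\,H^32^H$.

**Step 3: every $n$.** Let $n\ge10080=5040\cdot1^3\cdot2^1$, and let $H\ge1$ be maximal with $5040H^32^H\le n$. Attach a pendant path at a vertex other than the $u_i$ so that there are exactly $n$ nodes. This preserves planarity, the shortest paths between old vertices, and the arcs at the $u_i$, so Lemma 1 still gives compactness at least $2^H/8$. By maximality and $H+1\le2H$,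
$$n<5040(H+1)^32^{H+1}\le80640\,H^32^H .$$
Also $2^H\le n$, so $H\le\log_2n$. Hence the compactness is at least
$$\frac{2^H}8\ge\frac{n}{8\cdot80640\,H^3}\ge\frac{n}{645120\,(\log_2n)^3}.$$

**Step 4: small $n$.** For $2\le n<10080$ we have $\log_2n\ge1$ and $n<645120$, so the claimed bound is below $1$. Every connected graph with at least two nodes has compactness at least $1$, since some set $I(u,v)$ is nonempty. So the bound holds for all $n\ge2$. $\blacksquare$

In particular no bound $f(n)=O(n^{1-\delta})$ with $\delta>0$ holds. The argument does not determine the exact polylogarithmic factor between $n/(\log_2 n)^3$ and $n$.
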